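# A metrizable-approximable compact space with no dense metrizable subspace

## 1. The theorem and its clauses

Throughout, compact spaces are Hausdorff, $\omega=\{0,1,\dots\}$, $\mathfrak c=2^{\omega}$ is the cardinality of the continuum, and a *perfect* set is a nonempty compact subset of $2^\omega$ without isolated points. We work in ZFC, with no further hypothesis.

**Theorem 1.** There are a compact space $X$ and a continuous map $\pi:X\to 2^\omega$ all of whose fibers are countable and metrizable, such that no nonempty open subset of $X$ has a $\sigma$-disjoint $\pi$-base. In particular no nonempty open subset of $X$, and not $X$ itself, has a dense metrizable subspace. The space $X$ is metrizable-approximable: for $\gamma=\{\pi^{-1}(B):B\subseteq 2^\omega\text{ clopen}\}$ the sections are the fibers of $\pi$. Moreover $X$ is a first countable Corson compactum.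

**Theorem 2.** If a compact space $X$ has a countable closed cover with all sections finite, then $X$ has a dense metrizable subspace. So "countable" in Theorem 1 cannot be improved to "finite".

**Definition (sections, approximability).** Let $\gamma$ be a countable closed cover of a space $X$. The section of $x\in X$ is
$$X(x,\gamma)=\bigcap\{F\in\gamma: x\in F\}.$$
For a topological property $\mathcal P$, the space $X$ is *$\mathcal P$-approximable* if some countable closed cover $\gamma$ has all its sections in $\mathcal P$. So $X$ is *metrizable-approximable* if, for some $\gamma$, all sections are metrizable.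

In words: $y$ lies in the section of $x$ when no member of $\gamma$ contains $x$ and omits $y$. The section is the blur left around $x$ by countably many closed tests. For instance, if $X=[0,1]$ and $\gamma=\{[0,1],[\frac12,1]\}$, then $X(0,\gamma)=[0,1]$ and $X(1,\gamma)=[\frac12,1]$. Note that $1\in X(0,\gamma)$ but $0\notin X(1,\gamma)$, so the relation is not symmetric.

Theorem 3.4 of the paper "$\mathcal P$-approximable compact spaces" says that every linearly ordered, metrizable-approximable (even separable-approximable) compact space contains a dense metrizable subspace. The question is whether linear orderability can be dropped: does every metrizable-approximable compact space contain a dense metrizable subspace? Theorem 1 answers no. The counterexample has countable metrizable sections, which are moreover the fibers of one continuous map to the Cantor set. Theorem 2 says that with finite sections the answer is yes.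

**Example (the double arrow space).** Let $Y=[0,1]\times\{0,1\}$ with the lexicographic order and the order topology. It is a complete linear order with endpoints, so it is compact. The projection $f:Y\to[0,1]$ is continuous, because $f^{-1}((a,b))$ is the open interval from $(a,1)$ to $(b,0)$, and preimages of half-open end intervals are open rays. Let $\gamma$ consist of the sets $f^{-1}([a,b])$ with $a<b$ rational in $[0,1]$. The sections are the two-point fibers of $f$, so $Y$ is metrizable-approximable. It is not metrizable: for each $t\in[0,1)$ the set of points $\le(t,0)$ is open, so a base must have a member with maximum $(t,0)$, and these members differ for different $t$. It does have a dense metrizable subspace. Every nonempty open set contains a point with rational first coordinate, and the countable set of such points, being regular, first countable and countable, is second countable and metrizable.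

## 2. Textbook facts: $\pi$-bases, Corson compacta, stationary sets, submodels

**Definition ($\pi$-base).** A *$\pi$-base* of a space $O$ is a family of nonempty open sets such that every nonempty open subset of $O$ contains a member of the family. It is *$\sigma$-disjoint* if it is a union $\bigcup_n\mathcal U_n$ in which each $\mathcal U_n$ consists of pairwise disjoint sets.

A countable $\pi$-base is $\sigma$-disjoint, since we may take each $\mathcal U_n$ to be a single set. On the other hand $\{0,1\}^{\omega_1}$ has no $\sigma$-disjoint $\pi$-base. Disjoint families of open sets in it are countable, so such a $\pi$-base would be countable. Shrink each member to a basic clopen set depending on finitely many coordinates and take $\alpha<\omega_1$ outside all these finite sets. Then $\{x:x(\alpha)=0\}$ contains none of the basic sets, hence no member of the family.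

**Definition (Corson compactum).** A compact space is *Corson* if it embeds in some $\mathbb R^\Gamma$ so that every point of the image has at most countably many nonzero coordinates.

For uncountable $\Gamma$, the set $\{0\}\cup\{e_s:s\in\Gamma\}\subseteq\{0,1\}^\Gamma$ of the zero function and the characteristic functions of points is a nonmetrizable Corson compactum: it is the one-point compactification of a discrete space of size $|\Gamma|$.

**Clubs and stationary sets.** A set $C\subseteq\omega_1$ is *club* if it is unbounded and contains the supremum of each of its nonempty countable subsets. A set is *stationary* if it meets every club. The countable limit ordinals form a club. It is a textbook fact that this club splits into two disjoint stationary sets, so there is a stationary set $A$ of limit ordinals with $\omega_1\setminus A$ stationary. Such an $A$ contains no club.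

**Elementary submodels.** Let $\theta$ be a large regular cardinal and $H(\theta)$ the set of all sets with transitive closure of size $<\theta$. We use three facts about countable $M\prec H(\theta)$.

* (E1) If $a\in M$ and $H(\theta)$ satisfies "there is $y$ with $\varphi(y,a)$", then there is such a $y$ in $M$. This is elementarity.
* (E2) If $Y\in M$ is countable, then $Y\subseteq M$. Indeed each $n\in\omega$ is in $M$, and by (E1) some surjection $f:\omega\to Y$ is in $M$ (if $Y\ne\emptyset$), so each $f(n)$ is in $M$.
* (E3) For every parameter $a\in H(\theta)$ and every stationary $A$ there is a countable $M\prec H(\theta)$ with $a\in M$ and $M\cap\omega_1\in A$. To see this, build an increasing continuous chain $(M_\alpha)_{\alpha<\omega_1}$ of countable elementary submodels with $a\in M_0$ and $M_\alpha\in M_{\alpha+1}$. By (E2), $M_\alpha\cap\omega_1$ is an initial segment of $\omega_1$, that is, an ordinal. By (E1) it belongs to $M_{\alpha+1}$. So $\alpha\mapsto M_\alpha\cap\omega_1$ is continuous and strictly increasing, its range is club, and it meets $A$.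

As a small example, if $f:\omega_1\to\omega_1$ is in $M$ and $\delta=M\cap\omega_1$, then $\delta$ is closed under $f$: for $\alpha<\delta$ the value $f(\alpha)$ is in $M\cap\omega_1=\delta$.

## 3. Singleton sections and finite sections: proof of Theorem 2

The simplest case is that of singleton sections. If all sections $X(x,\gamma)$ of a compact $X$ are singletons, then $X$ is metrizable. Given open $W\ni x$, the closed sets $F\in\gamma$ containing $x$ intersect in $\{x\}\subseteq W$, so by compactness finitely many of them have intersection inside $W$. Hence the finite intersections of members of $\gamma$ form a countable network, and a compact space with a countable network is metrizable. Conversely, in a compact metrizable space the closures of the members of a countable base have singleton sections.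

The same compactness remark drives the finite case. Let $\gamma=\{F_n:n\in\omega\}$ be a closed cover of the compact space $X$ with all $K_x:=X(x,\gamma)$ finite.

**Step 1 (a dense set of good points).** This step finds a dense set at whose points $X$ is first countable. Let $D_n=X\setminus\partial F_n$. Since $F_n$ is closed, $\partial F_n$ is closed and nowhere dense, so $D_n$ is open and dense. By the Baire category theorem $G=\bigcap_nD_n$ is dense. If $x\in G$ and $x\in F_n$, then $x\in\operatorname{int}F_n$. So $\bigcap\{\operatorname{int}F_n:x\in F_n\}$ is a $G_\delta$ set that contains $x$ and is contained in the finite set $K_x$. Removing the finitely many other points of $K_x$ (that is, intersecting with one more open set) shows that $\{x\}$ is $G_\delta$. In a compact space this means that $X$ has a countable base at $x$.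

**Step 2 (a dichotomy for open sets).** This step isolates the only obstruction to a countable $\pi$-base. For a nonempty open $V$ consider the condition:

$(*)$ there are nonempty open $V',V''\subseteq V$ with $\overline{V'}\cap\overline{V''}=\emptyset$ and $K_x\cap\overline{V''}\neq\emptyset$ for all $x\in V'\cap G$.

**Lemma 3.** If $(*)$ fails for $V$, then $V$ has a dense metrizable subspace.

Proof. Consider the countable family of all nonempty sets of the form
$$N=V\cap\bigcap_{i\in a}\operatorname{int}F_i\cap\bigcap_{i\in b}(X\setminus F_i),\qquad a,b\subseteq\omega\text{ finite}.$$
We show that it is a $\pi$-base of $V$. Let $O'\subseteq V$ be nonempty open. Take nonempty open $V_0,V_1$ with $\overline{V_0}\subseteq O'$ and $\overline{V_1}\subseteq V_0$, and put $V''=V\setminus\overline{V_0}$.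

If $V''=\emptyset$, then $N=V$ (with $a=b=\emptyset$) satisfies $N\subseteq\overline{V_0}\subseteq O'$.

If $V''\ne\emptyset$, then $\overline{V''}\subseteq X\setminus V_0$ while $\overline{V_1}\subseteq V_0$, so $\overline{V_1}\cap\overline{V''}=\emptyset$. Since $(*)$ fails for $V$, it fails for the pair $V_1,V''$: there is $x\in V_1\cap G$ with $K_x\cap\overline{V''}=\emptyset$. By compactness there is $n$ with $\bigcap\{F_i:i\le n,\ x\in F_i\}\cap\overline{V''}=\emptyset$. Let
$$N=V\cap\bigcap\{\operatorname{int}F_i:i\le n,\ x\in F_i\}\cap\bigcap\{X\setminus F_i:i\le n,\ x\notin F_i\}.$$
Since $x\in G$, we have $x\in N$, so $N$ belongs to the family. Moreover $N\cap V''=\emptyset$, so $N\subseteq V\cap\overline{V_0}\subseteq O'$.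

Now choose a point of $G$ in each member of this countable $\pi$-base. The chosen points form a countable dense subset of $V$ that is regular and, by Step 1, first countable. A countable first countable space is second countable, and a regular second countable space is metrizable. $\square$

**Step 3 (reduction to the case where $(*)$ always holds).** Suppose that $X$ has no dense metrizable subspace; we look for a contradiction. Let $\mathcal W$ be a maximal disjoint family of nonempty open sets that have dense metrizable subspaces. If $\bigcup\mathcal W$ were dense, the union of these subspaces would be dense in $X$, and it would be the topological sum of the pieces, because each piece is cut out by its own open set in $\mathcal W$. A sum of metrizable spaces is metrizable, so this is impossible. Hence $O=X\setminus\overline{\bigcup\mathcal W}$ is nonempty and open. By maximality no nonempty open subset of $O$ has a dense metrizable subspace. By Lemma 3, $(*)$ holds for every nonempty open $V\subseteq O$.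

**Step 4 (an infinite section).** This step iterates $(*)$ to produce a section with infinitely many points. Put $V_0=O$. Given $V_n$, choose a nonempty open $Q$ with $\overline Q\subseteq V_n\cap D_n$, apply $(*)$ to $Q$, and let $V_{n+1}=V'$ and $V''_{n+1}=V''$. For $1\le n<m$ we have $\overline{V''_m}\subseteq V_{m-1}\subseteq\overline{V_n}$, and $\overline{V_n}$ is disjoint from $\overline{V''_n}$. So the sets $\overline{V''_n}$, $n\ge1$, are pairwise disjoint. Since $\overline{V_{n+1}}\subseteq V_n\cap D_n$, compactness gives a point $x\in\bigcap_nV_n$, and $x\in\bigcap_n D_n=G$. For each $n\ge1$ we have $x\in V_n\cap G$, so $K_x\cap\overline{V''_n}\ne\emptyset$. Thus $K_x$ meets infinitely many pairwise disjoint sets and is infinite, a contradiction. This proves Theorem 2. $\blacksquare$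

With countable sections Step 4 gives no contradiction at all. The rest of the lecture builds a space in which nothing else intervenes.

## 4. Catching an open set inside every disjoint family

To prove Theorem 1 we must exclude dense metrizable subspaces. Two lemmas say how.

**Lemma 4.** If a nonempty open subset $O$ of a compact space has a dense metrizable subspace $D$, then $O$ has a $\sigma$-disjoint $\pi$-base.

Proof. By Bing's theorem, $D$ has a base $\bigcup_n\mathcal V_n$ of nonempty sets with each $\mathcal V_n$ discrete, in particular disjoint. For $V\in\mathcal V_n$ choose an open $\tilde V\subseteq O$ with $\tilde V\cap D=V$. If $V\neq V'$ are in $\mathcal V_n$, the open set $\tilde V\cap\tilde V'$ misses the dense set $D$, so it is empty. Let $O_1\subseteq O$ be nonempty open. Choose a nonempty open $O_2$ with $\overline{O_2}\subseteq O_1$, and a base element $V\subseteq O_2\cap D$. As $D$ is dense in $O$, the set $V=\tilde V\cap D$ is dense in $\tilde V$, so $\tilde V\subseteq\overline V\subseteq\overline{O_2}\subseteq O_1$. $\square$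

**Lemma 5.** Let $\mathcal U$ be a disjoint family of nonempty open sets, and $G$ an open set such that every point of $G$ lies in an open set $H\not\subseteq G$ for which either $H\subseteq W'$ for some $W'\in\mathcal U$, or $H\cap\bigcup\mathcal U=\emptyset$. Then no member of $\mathcal U$ is contained in $G$.

Proof. Suppose $W\in\mathcal U$ and $W\subseteq G$. Pick a point of $W$ and its set $H$. Then $H$ meets $W$, so $H\subseteq W'$ for some $W'\in\mathcal U$. The chosen point is in $W\cap W'$, so $W'=W$ by disjointness, and $H\subseteq W\subseteq G$, a contradiction. $\square$

So to defeat a candidate $\pi$-base $\bigcup_n\mathcal U_n$ of $O$, it is enough to find one nonempty open $G\subseteq O$ that is caught in this way by all $\mathcal U_n$ simultaneously. The set $G$ must sit at the end of an infinite decreasing sequence of decisions, one for each $n$, and still be open.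

## 5. Trees of perfect sets with branches of length $\omega$

We want a compact space fibered over $2^\omega$, with nonempty open sets indexed by a tree. A sensible start is a tree whose nodes $K$ carry perfect sets $C_K\subseteq2^\omega$, arranged so that the nodes seen by a given $z\in2^\omega$ form a chain. Let $\mathcal B$ be the countable set of nonempty clopen subsets of $2^\omega$.

**Lemma 6.** Let $C\subseteq 2^\omega$ be perfect. There are pairwise disjoint perfect sets $C(\alpha,B)\subseteq C\cap B$, indexed by $\alpha<\mathfrak c$ and $B\in\mathcal B$ with $B\cap C\ne\emptyset$.

Proof. Enumerate the relevant $B$'s as $B^0,B^1,\dots$. Choose inductively perfect $R_n\subseteq C\cap B^n$, nowhere dense in $C$ and disjoint from $R_0,\dots,R_{n-1}$. This is possible: $C\cap B^n$ is nonempty and open in $C$, and $R_0\cup\dots\cup R_{n-1}$ is closed and nowhere dense in $C$, so there is a nonempty set $Q\subseteq C\cap B^n$, clopen in $C$, that misses this union. Now $Q\cong2^\omega\cong2^\omega\times2^\omega$, and we let $R_n$ correspond to $\{\text{point}\}\times2^\omega$. Finally split each $R_n\cong2^\omega\times2^\omega$ into the $\mathfrak c$ perfect sets $\{y\}\times2^\omega$,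 and use these as the $C(\alpha,B^n)$. $\square$

**The first space $X_0$.** Start with a root $*$ of level $0$ with $C_*=2^\omega$. Each node $K$ of level $\operatorname{lev}K<\omega_1$ gets children $L=(K,\xi,B)$ of level $\xi$, one for each $\xi$ with $\operatorname{lev}K<\xi<\omega_1$ and each $B\in\mathcal B$ meeting $C_K$. By Lemma 6 we choose perfect $C_L\subseteq C_K\cap B$, pairwise disjoint for the different children of $K$. Every node is reached from $*$ in finitely many steps, and the number of steps is its depth. Let $T_z=\{K:z\in C_K\}$. If $K,L\in T_z$, then one of them is an ancestor of the other or $K=L$: otherwise their last common ancestor would have two different children whose sets contain $z$. So $T_z$ is a chain of length at most $\omega$. Let $S$ be the set of nodes and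
$$X_0=\{(z,p)\in2^\omega\times\{0,1\}^S: *\in p\subseteq T_z,\ p\text{ closed under ancestors}\},$$
where subsets of $S$ are identified with characteristic functions. This set is closed in the product: if $(z_j,p_j)\to(z,p)$ and $K\in p$, then eventually $K\in p_j$, so $z_j\in C_K$, hence $z\in C_K$, and the ancestors of $K$ are eventually in $p_j$, so they are in $p$. The fiber over $z$ consists of initial segments of $T_z$, so it is a countable subspace of $\{0,1\}^{T_z}$ and metrizable. So $X_0$ is a metrizable-approximable compact space.

**Proposition 7.** $X_0$ has a dense metrizable subspace.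

Proof. Let $D$ be the set of $(z,p)\in X_0$ with $p$ infinite; then $p=T_z$. First, $D$ is dense. Let a basic open set around $(z,p)$ be given by $V\in\mathcal B$ with $z\in V$, a finite $F\subseteq p$ with $*\in F$, and a finite $E\subseteq S\setminus p$. Let $L$ be the deepest node of $F$ and let $K'=(L,\eta,V)$, where $\eta$ exceeds $\operatorname{lev} L$ and all levels of nodes in $E$. Choose an infinite sequence of successive children starting with $K'$. By compactness some $z'$ lies in all their perfect sets. Then $(z',T_{z'})\in D$, $z'\in C_{K'}\subseteq V$ and $F\subseteq T_{z'}$. No $e\in E$ is in $T_{z'}$: such an $e$ would be comparable with $K'$, and since $\operatorname{lev}e<\eta$ it would be an ancestor of $K'$, so $e=L$ or $e$ is an ancestor of $L$, whence $e\in p$, which is false.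

Next, for $(z,T_z)\in D$ let $K_n(z)$ be the node of depth $n$ in $T_z$. Give $S$ the discrete topology. The map
$$D\to2^\omega\times S^\omega,\qquad(z,T_z)\mapsto(z,(K_n(z))_{n\in\omega})$$
is injective, and it is continuous because $K_n(z)=K$ just says $K\in T_z$. It is a homeomorphism onto its image. Indeed, let $V,F,E$ describe a basic neighborhood of $(z,T_z)$ with $*\in F$. For $e\in E$ we have $e\notin T_z$, that is, $z\notin C_e$; so there is $B\in\mathcal B$ with $z\in B\subseteq V$ and $B\cap C_e=\emptyset$ for all $e\in E$. If $K$ is the deepest node of $F$, then all $(z',T_{z'})\in D$ with $z'\in B$ and $K\in T_{z'}$ lie in the given neighborhood. As $2^\omega\times S^\omega$ is metrizable, so is $D$. $\square$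

The failure is precise. A typical point of $X_0$ is a branch of length $\omega$, and a branch of length $\omega$ is a point of the metrizable space $S^\omega$. In terms of Lemma 5: after infinitely many decisions no node is left to continue with, so the decreasing sequence of open sets has no open set $G$ at its end.

## 6. What nodes above infinite branches must satisfy

We therefore add nodes at limit levels $\delta$, sitting above infinite chains. Such a *fusion node* needs a perfect set of $z$'s, and the chain below it has to meet prescribed countable sets of decisions for each such $z$. A binary scheme of nodes provides this: nodes $K_\sigma$ and clopen sets $U_\sigma$ ($\sigma\in2^{<\omega}$) with disjoint, shrinking $U_\sigma$, whose branches single out the points of a perfect set. Different points of the perfect set then have different chains below the same fusion node. So "the chain below $K$" becomes a function $p_K(z)$ of $z\in C_K$.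

Two difficulties appear.

The first is that the nodes seen by $z$ must remain a chain. Suppose a point $z$ saw uncountably many fusion nodes with the same chain $I$ below them. With the definition of $X_0$ extended to such nodes, the fiber over $z$ would contain all sets $I\cup Q$ with $Q$ an arbitrary set of these nodes. This is a copy of $\{0,1\}^{\kappa}$ with $\kappa$ uncountable, and the fiber would not be metrizable. There are $\mathfrak c$ prescriptions to serve at level $\delta$. For children we chose disjoint perfect sets in advance. For fusion nodes, whose sets have to be found inside the existing tree, choosing the perfect sets one after another, each disjoint from the earlier ones, carries no guarantee of room after uncountably many choices.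

The way past this is to make the chain below a fusion node remember which node it is. Every child gets a label $0$ or $1$. Along a fixed sequence $\delta_0<\delta_1<\dots$ converging to $\delta$ the labels of a chain spell out an infinite $0$-$1$ sequence. Each prescription $\tau$ receives its own sequence $r_\tau$, and we require every chain below the fusion node for $\tau$ to spell $r_\tau$. If two fusion nodes share both $z$ and the chain below, they share the spelled sequence, so they are equal. Only the spelled sequences must be different, and distinct sequences can be chosen by a plain cardinality argument as soon as each prescription has $\mathfrak c$ possible ones.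

The second difficulty is that $T_z$ must stay countable. With fusion nodes at every limit level nothing we have said bounds the chains. We allow fusion nodes only at levels in $A$, where $A$ and $\omega_1\setminus A$ are stationary. An uncountable chain would need a fusion node at every limit of its levels, hence at a club of levels. At the same time $A$ being stationary lets us find a submodel $M$ with $M\cap\omega_1\in A$, so there are enough fusion nodes.

## 7. The recursive construction of the nodes

Fix a metric on $2^\omega$ with diameter $\le1$. Fix a set $A\subseteq\omega_1$ of limit ordinals such that $A$ and $\omega_1\setminus A$ are stationary. For each $\delta\in A$ fix a strictly increasing sequence $(\delta_n)_{n\in\omega}$ of *successor* ordinals converging to $\delta$ (take any strictly increasing cofinal sequence and add $1$ to each term).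

By recursion on $\eta<\omega_1$ we define pairwise disjoint sets $S_\eta$ of *nodes of level $\eta$*; we write $\operatorname{lev}K=\eta$ for $K\in S_\eta$ and $S_{<\eta}=\bigcup_{\xi<\eta}S_\xi$. Each node $K\in S_\eta$ comes with a perfect set $C_K$ and a function assigning to $z\in C_K$ a set $p_K(z)\subseteq S_{<\eta}$. Put $p_K^+(z)=p_K(z)\cup\{K\}$. We maintain:

* (H1) $p_K(z)$ has at most one node of each level. If $K'\in p_K(z)$, then $z\in C_{K'}$ and $p_{K'}(z)=p_K(z)\cap S_{<\operatorname{lev}K'}$.
* (H2) For every node $K'$, the set $\{z\in C_K:K'\in p_K(z)\}$ is clopen in $C_K$.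
* (H3) $|S_\eta|\le\mathfrak c$.
* (H4) If $K$ is a fusion node of level $\delta$ and $z\in C_K$, then the levels of nodes in $p_K(z)$ are cofinal in $\delta$. So $p_K(z)$ has no last element.

Here "last" means of highest level. One consequence of (H1) will be used constantly: if $z\in C_L$ and $K\in p_L^+(z)$, then
$$p_K^+(z)=\{J\in p_L^+(z):\operatorname{lev}J\le\operatorname{lev}K\}.\qquad(1)$$
For $K=L$ this is clear. For $K\in p_L(z)$ the elements of $p_L^+(z)$ of level $<\operatorname{lev}K$ form $p_L(z)\cap S_{<\operatorname{lev}K}=p_K(z)$, and $K$ is the only element of its level.

**Step 1 (root and child nodes).** This step provides the nodes that branch freely. Level $0$ is $S_0=\{*\}$, with $C_*=2^\omega$ and $p_*(z)=\emptyset$. Whenever a node $K$ of level $\eta$ is created, fix by Lemma 6 pairwise disjoint perfect sets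
$$C(K,\xi,i,B)\subseteq C_K\cap B\qquad(\eta<\xi<\omega_1,\ i\in\{0,1\},\ B\in\mathcal B,\ B\cap C_K\neq\emptyset);$$
for each $B$ there are only $\aleph_1\le\mathfrak c$ pairs $(\xi,i)$. At each level $\eta>0$, for all $K\in S_{<\eta}$, $i\in\{0,1\}$ and $B\in\mathcal B$ with $B\cap C_K\ne\emptyset$, put the *child node* $L=(K,\eta,i,B)$ into $S_\eta$, with
$$C_L=C(K,\eta,i,B),\qquad p_L(z)=p_K^+(z).$$
Call $i$ the *label* of $L$. The last element of $p_L(z)$ is $K$.

We check (H1) for $L$. Since $p_K(z)\subseteq S_{<\operatorname{lev}K}$, there is at most one node per level in $p_K^+(z)$. If $K'\in p_L(z)=p_K^+(z)$, then $z\in C_{K'}$ (because $C_L\subseteq C_K$ and by (H1) for $K$), and $p_{K'}(z)=p_K^+(z)\cap S_{<\operatorname{lev}K'}$ by (1) for $K$. For (H2): $\{z\in C_L:K'\in p_L(z)\}$ is $C_L$ if $K'=K$, and otherwise it is the trace on $C_L$ of a clopen subset of $C_K$. There are at most $\mathfrak c$ child nodes of level $\eta$, as $|S_{<\eta}|\le\mathfrak c$.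

All remaining nodes are *fusion nodes*. They exist only at levels $\delta\in A$ and are defined in Step 4. For all nodes, $*\in p_K^+(z)$; for child nodes this follows by induction, and for fusion nodes it will be visible from the definition.

Now let $\delta\in A$ and suppose everything is done below $\delta$.

**Step 2 (words).** This step defines the $0$-$1$ word spelled by a chain along $(\delta_n)$. Let $K\in S_{<\delta}$, $z\in C_K$, and suppose $\delta_n\le\operatorname{lev}K$. Let $K'$ be the element of $p_K^+(z)$ of least level $\ge\delta_n$; it exists because $K$ qualifies.

We claim that $K'$ is a child node. It is not $*$, since $\delta_n>0$. Suppose it were a fusion node of level $\varepsilon$. Then $\varepsilon\ge\delta_n$ is a limit and $\delta_n$ is a successor, so $\varepsilon>\delta_n$. By (H4) the set $p_{K'}(z)$, which is contained in $p_K^+(z)$, has a node of level in $[\delta_n,\varepsilon)$. This contradicts the choice of $K'$.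

Let $a_n(K,z)$ be the label of $K'$ and put
$$w_\delta(K,z)=(a_n(K,z))_{n<k},\qquad k=|\{n:\delta_n\le\operatorname{lev}K\}|,$$
which is finite because $\operatorname{lev}K<\delta$. So the length is $k$ exactly when $\delta_{k-1}\le\operatorname{lev}K<\delta_k$ (just $\operatorname{lev}K<\delta_0$ if $k=0$).

As an example, suppose $\delta=\omega\cdot2$ is in $A$ with $\delta_n=\omega+n+1$, and $p_K^+(z)$ consists of $*$, a child of level $3$, a child of level $\omega+4$ with label $1$, and $K$, a child of level $\omega+6$ with label $0$. The node of level $\omega+4$ gives the letters for $n=0,1,2,3$, and $K$ gives those for $n=4,5$. The word is $111100$.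

* (W1) If $z\in C_L$, $L\in S_{<\delta}$ and $K\in p_L^+(z)$, then $w_\delta(K,z)$ is an initial segment of $w_\delta(L,z)$. If $\delta_n\le\operatorname{lev}K$, the element of $p_L^+(z)$ of least level $\ge\delta_n$ has level $\le\operatorname{lev}K$, so by (1) it is also the one chosen in $p_K^+(z)$.
* (W2) $w_\delta(K,\cdot)$ is locally constant on $C_K$. Let $z_0\in C_K$, and let $K'=(K^-,\eta,i,B)$ be the node that defines $a_n(K,z_0)$. Then $K^-\in p_{K'}(z_0)\subseteq p_K^+(z_0)$ has level $<\operatorname{lev}K'$, so $\operatorname{lev}K^-<\delta_n$. Let $z\in C_K$ with $K'\in p_K^+(z)$. All elements of $p_K^+(z)$ below $K'$ lie in $p_{K'}(z)=p_{K^-}^+(z)$ and so have level $\le\operatorname{lev}K^-<\delta_n$. Hence $K'$ also defines $a_n(K,z)$. The condition $K'\in p_K^+(z)$ is clopen on $C_K$ by (H2) (and always true if $K'=K$), it holds at $z_0$, and only finitely many $n$ occur.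

**Step 3 (order, tasks, schemes).** This step says what a fusion node has to accomplish. Let $\mathbb P_{<\delta}$ be the set of pairs $(U,K)$ with $U\in\mathcal B$, $K\in S_{<\delta}$ and $U\cap C_K\neq\emptyset$. Write
$$(U',K')\le(U,K)\quad\text{if}\quad U'\subseteq U\ \text{ and }\ K\in p_{K'}^+(z)\text{ for all }z\in U'\cap C_{K'}.$$
By (H1) this implies $U'\cap C_{K'}\subseteq U\cap C_K$. It is transitive: if $(U'',K'')\le(U',K')\le(U,K)$ and $z\in U''\cap C_{K''}$, then $K'\in p_{K''}^+(z)$ and $z\in U'\cap C_{K'}$, so $K\in p_{K'}^+(z)\subseteq p_{K''}^+(z)$. For example, if $(U,K)$ is a pair and $K'=(K,\eta,i,U)$ is a child, then $(U,K')\le(U,K)$. Also $(V,K)\le(U,K)$ whenever $V\subseteq U$ and $V\cap C_K\ne\emptyset$; we call this *shrinking*.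

A $\delta$-*task* is a sequence $\tau=(\mathfrak D_n)_{n\in\omega}$ of countable subsets of $\mathbb P_{<\delta}$. Since $|\mathbb P_{<\delta}|\le\mathfrak c$ and $\mathfrak c^\omega=\mathfrak c$, there are at most $\mathfrak c$ tasks. A *$\tau$-scheme with code* $r\in2^\omega$ is a system of pairs $(U_\sigma,K_\sigma)\in\mathbb P_{<\delta}$, $\sigma\in2^{<\omega}$, such that

* (S1) $(U_{\sigma j},K_{\sigma j})\le(U_\sigma,K_\sigma)$ for $j=0,1$; $U_{\sigma0}\cap U_{\sigma1}=\emptyset$; $\operatorname{diam}U_\sigma\le2^{-|\sigma|}$;
* (S2) if $|\sigma|=n\ge1$, then $(U_\sigma,K_\sigma)\le q$ for some $q\in\mathfrak D_{n-1}$;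
* (S3) if $|\sigma|=n\ge1$, then $\operatorname{lev}K_\sigma\ge\delta_n$;
* (S4) $w_\delta(K_\sigma,z)$ is an initial segment of $r$ for all $z\in U_\sigma\cap C_{K_\sigma}$.

Let $R_\tau$ be the set of codes of $\tau$-schemes, and call $\tau$ *good* if $|R_\tau|=\mathfrak c$. Enumerate the good $\delta$-tasks in order type $\le\mathfrak c$ and choose $r_\tau\in R_\tau$ by induction, different from the fewer than $\mathfrak c$ codes chosen earlier. This gives an injective function $\tau\mapsto r_\tau\in R_\tau$ on the good $\delta$-tasks.

**Step 4 (fusion nodes).** This step adds one node for each good task. For good $\tau$ fix a $\tau$-scheme with code $r_\tau$ and put the fusion node $K_\tau=(\delta,\tau)$ into $S_\delta$, with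
$$C_{K_\tau}=\bigcap_n\bigcup_{\sigma\in2^n}(U_\sigma\cap C_{K_\sigma}),\qquad p_{K_\tau}(z)=\bigcup_np^+_{K_{x|n}}(z),$$
where $x\in2^\omega$ is the unique branch with $z\in\bigcap_n(U_{x|n}\cap C_{K_{x|n}})$.

*Branches and perfectness.* By (S1) the sets $U_\sigma$ with $\sigma\in2^n$ are pairwise disjoint, and $U_{\sigma j}\subseteq U_\sigma$. So for $z\in C_{K_\tau}$ the $\sigma\in2^n$ with $z\in U_\sigma\cap C_{K_\sigma}$ is unique, and these $\sigma$ for successive $n$ extend one another; this is the branch $x$. Conversely, for $x\in2^\omega$ the sets $U_{x|n}\cap C_{K_{x|n}}$ are nonempty, compact, decreasing and of diameter tending to $0$, so they have exactly one common point $z$. The map $x\mapsto z$ is continuous and injective from $2^\omega$ onto $C_{K_\tau}$, so it is a homeomorphism. Hence $C_{K_\tau}$ is perfect.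

*(H1).* Let $z\in C_{K_\tau}$ with branch $x$. By (S1), $K_{x|n}\in p^+_{K_{x|(n+1)}}(z)$. So by (1) the sets $p_{K_{x|n}}^+(z)$ increase with $n$, each being the part of the next of level $\le\operatorname{lev}K_{x|n}$. Hence their union has at most one node per level. If $K'\in p_{K_\tau}(z)$, say $K'\in p^+_{K_{x|n}}(z)$, then $z\in C_{K'}$ and $p_{K'}(z)=p^+_{K_{x|n}}(z)\cap S_{<\operatorname{lev}K'}=p_{K_\tau}(z)\cap S_{<\operatorname{lev}K'}$.

*(H2).* If $\operatorname{lev}K'\ge\delta$, the set in (H2) is empty. If $\operatorname{lev}K'<\delta$, pick $n\ge1$ with $\delta_n>\operatorname{lev}K'$. For $\sigma\in2^n$ we have $\operatorname{lev}K_\sigma\ge\delta_n>\operatorname{lev}K'$ by (S3). So for $z\in C_{K_\tau}\cap U_\sigma$ we have $K'\in p_{K_\tau}(z)$ if and only if $K'\in p^+_{K_\sigma}(z)$. This is a clopen condition on $C_{K_\sigma}\supseteq C_{K_\tau}\cap U_\sigma$, and $C_{K_\tau}$ is the union of the finitely many relatively clopen pieces $C_{K_\tau}\cap U_\sigma$, $\sigma\in2^n$.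

*(H3), (H4).* There are at most $\mathfrak c$ tasks, which gives (H3). (H4) follows from (S3), since $K_{x|n}\in p_{K_\tau}(z)$.

One more property holds, and it is the purpose of the codes.

* (H5) For $z\in C_{K_\tau}$ and every $n$, the element of $p_{K_\tau}(z)$ of least level $\ge\delta_n$ is a child node with label $r_\tau(n)$. Hence $r_\tau$ is determined by $\delta$ and the set $p_{K_\tau}(z)$.

To see this, take $m\ge\max(n,1)$. By (S3), $\operatorname{lev}K_{x|m}\ge\delta_m\ge\delta_n$, so the element in question lies in $p^+_{K_{x|m}}(z)$ and is the child node defining $a_n(K_{x|m},z)$. By (S4) its label is $r_\tau(n)$.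

The recursion is complete. Let $S=\bigcup_{\eta<\omega_1}S_\eta$, let $T_z=\{K\in S:z\in C_K\}$, and let $\mathbb P$ be the set of pairs $(U,K)$ with $U\in\mathcal B$, $K\in S$ and $U\cap C_K\ne\emptyset$, ordered by the same definition of $\le$.

## 8. The nodes seen by a point form a countable chain

**Lemma 8.** If $K,L\in T_z$, then $K\in p_L^+(z)$ or $L\in p_K^+(z)$.

Proof. Suppose not. Let $P=p_K^+(z)$, $Q=p_L^+(z)$ and $I=P\cap Q$, so $*\in I$. If $J\in I$ and $J'\in P$ has lower level, then $J'\in p_J(z)\subseteq Q$ by (1). So $I$ is an initial segment, by level, of $P$, and likewise of $Q$. Since $K\notin Q$ and $L\notin P$, we have $I\ne P$ and $I\ne Q$. Let $K_1$ and $L_1$ be the elements of least level of $P\setminus I$ and $Q\setminus I$. Every element of $P$ below $K_1$ is in $I$, and every element of $I$ is below $K_1$ because $I$ is an initial segment omitting $K_1$. With (1) this gives $p_{K_1}(z)=I$, and in the same way $p_{L_1}(z)=I$. Neither $K_1$ nor $L_1$ is $*$.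

Suppose $I$ has a last element $J$. By (H4) neither $K_1$ nor $L_1$ is a fusion node, so both are child nodes. The last element of $p_{K_1}(z)$ is the node of which $K_1$ is a child, so $K_1=(J,\eta,i,B)$, and likewise $L_1=(J,\eta',i',B')$. Both perfect sets contain $z$, and different members of the children family of $J$ are disjoint. So $K_1=L_1\in P\cap Q=I$, a contradiction.

Suppose $I$ has no last element. Then $K_1$ and $L_1$ are not child nodes, so they are fusion nodes $K_\tau$ and $K_{\tau'}$. By (H4) both have level $\delta=\sup\{\operatorname{lev}J:J\in I\}$. By (H5), applied with the same $\delta$ and the same set $I$, we get $r_\tau=r_{\tau'}$. By injectivity $\tau=\tau'$, so $K_1=L_1\in I$, a contradiction. $\square$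

Consequently $T_z$ has at most one node of each level (if $K\in p_L^+(z)$ has the level of $L$, then $K=L$), and
$$p_K(z)=\{K'\in T_z:\operatorname{lev}K'<\operatorname{lev}K\}\quad\text{for }K\in T_z.\qquad(2)$$
The inclusion $\subseteq$ is (H1). For $\supseteq$, if $K'\in T_z$ has lower level than $K$, then $K\in p_{K'}^+(z)$ is impossible, so Lemma 8 gives $K'\in p_K(z)$.

**Lemma 9.** $T_z$ is countable.

Proof. Otherwise $\Lambda=\{\operatorname{lev}K:K\in T_z\}$ is unbounded in $\omega_1$, because $T_z$ has at most one node per level. Let $\delta<\omega_1$ be a limit point of $\Lambda$, and let $K\in T_z$ have least level $\ge\delta$. By (2), $p_K(z)=\{K'\in T_z:\operatorname{lev}K'<\delta\}$, which is nonempty and has no last element. So $K$ is neither $*$ nor a child node; it is a fusion node. By (H4) the levels in $p_K(z)$ are cofinal in $\operatorname{lev}K$, so $\operatorname{lev}K=\delta$ and $\delta\in A$. Thus the club of limit points of $\Lambda$ is contained in $A$, which contradicts the stationarity of $\omega_1\setminus A$. $\square$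

## 9. The compact space and its basic open sets

Let
$$X=\{(z,p)\in2^\omega\times\{0,1\}^S:\ *\in p\subseteq T_z,\ \text{and }K\in p\Rightarrow p_K(z)\subseteq p\},\qquad\pi(z,p)=z.$$

**Lemma 10.** $X$ is compact and $\pi$ is continuous with countable metrizable fibers, which are the sections of $\gamma=\{\pi^{-1}(B):B\subseteq2^\omega\text{ clopen}\}$. Moreover $X$ is Corson and first countable.

Proof. *Compactness.* We show that $X$ is closed in the product. Let a net $(z_j,p_j)\in X$ converge to $(z,p)$. Clearly $*\in p$. If $K\in p$, then eventually $K\in p_j\subseteq T_{z_j}$, so $z_j\in C_K$, and $z\in C_K$ because $C_K$ is closed. So $p\subseteq T_z$. If moreover $K'\in p_K(z)$, then by (H2) the condition $K'\in p_K(\cdot)$ holds on a neighborhood of $z$ in $C_K$. So eventually $K'\in p_K(z_j)\subseteq p_j$, and $K'\in p$.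

*Fibers.* The fiber $\pi^{-1}(z)$ embeds in $\{0,1\}^{T_z}$ with $T_z$ countable, so it is metrizable. By (2) its elements are nonempty initial segments of $T_z$, which is well-ordered by level; a proper initial segment is determined by the first missing node, so the fiber is countable.

*Sections.* The family $\gamma$ is a countable closed cover, and $x\in\pi^{-1}(B)$ means $\pi(x)\in B$. As the clopen sets containing $\pi(x)$ intersect in $\{\pi(x)\}$, the section of $x$ is $\pi^{-1}(\pi(x))$. So $X$ is metrizable-approximable.

*Corson.* We have $2^\omega=\{0,1\}^\omega$ and every $p$ is countable by Lemma 9. So $X\subseteq\{0,1\}^{\omega}\times\{0,1\}^S$ consists of points with countably many nonzero coordinates.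

*First countability.* A point is $G_\delta$ in its fiber, which is metrizable, and the fiber is $G_\delta$ in $X$ as the preimage of a point of $2^\omega$. So points of $X$ are $G_\delta$, and a compact space with this property is first countable. $\square$

For $q=(U,K)\in\mathbb P$ let
$$[q]=\{(z,p)\in X:z\in U,\ K\in p\}.$$
This set is clopen. For $z\in U\cap C_K$ the point $(z,p_K^+(z))$ belongs to $X$ by (H1) and lies in $[q]$, so $[q]\neq\emptyset$. If $q'=(U',K')\le q$, then $[q']\subseteq[q]$: for $(z,p)\in[q']$ we have $z\in U'\cap C_{K'}$, so $K\in p_{K'}^+(z)\subseteq p$, and $z\in U$.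

**Lemma 11.** If $q\in\mathbb P$ and $O\subseteq[q]$ is nonempty open, there is $q'\le q$ with $[q']\subseteq O$.

Proof. Let $q=(U,K)$ and $(z,p)\in O$. Choose $V\in\mathcal B$ with $z\in V\subseteq U$ and finite $F\subseteq p$, $E\subseteq S\setminus p$ with $K\in F$ such that
$$\{(z',p')\in X:z'\in V,\ F\subseteq p',\ E\cap p'=\emptyset\}\subseteq O.$$
Let $L$ be the highest-level element of $F$. By (2), $F\subseteq p_L^+(z)\subseteq p$, so $E\cap p_L^+(z)=\emptyset$. These are finitely many conditions on $p_L^+(z)$, so by (H2) we may shrink $V$ so that $F\subseteq p_L^+(z')$ and $E\cap p_L^+(z')=\emptyset$ for all $z'\in V\cap C_L$.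

Choose $\eta<\omega_1$ above $\operatorname{lev}L$ and above the levels of all nodes in $E$. Let $K'=(L,\eta,0,V)$, which is a child node since $z\in V\cap C_L$, and let $q'=(V,K')$. For $z'\in C_{K'}\subseteq C_L\cap V$ we have $p_{K'}(z')=p_L^+(z')\supseteq F\ni K$. So $q'\le q$. Let $(z',p')\in[q']$. Then $z'\in C_{K'}\subseteq V$ and $F\subseteq p_{K'}(z')\subseteq p'$. By (2) the nodes of $p'$ of level $<\eta$ lie in $p_{K'}(z')=p_L^+(z')$, which misses $E$. As all levels in $E$ are $<\eta$, we get $E\cap p'=\emptyset$. Thus $[q']\subseteq O$. $\square$

With $q=(2^\omega,*)$ we have $[q]=X$, so the sets $[q]$ form a $\pi$-base of $X$.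

## 10. No nonempty open subset of $X$ has a $\sigma$-disjoint $\pi$-base

Suppose, for a contradiction, that $O\neq\emptyset$ is open in $X$ and has a $\pi$-base $\bigcup_n\mathcal U_n$ consisting of nonempty open subsets of $O$, each $\mathcal U_n$ disjoint. By Lemma 11 fix $(U_0,K_0)\in\mathbb P$ with $[U_0,K_0]\subseteq O$.

**Step 1 (decisions).** This step translates Lemma 5 into the order on $\mathbb P$. Let
$$\mathfrak D_n^*=\{q\in\mathbb P:[q]\subseteq W\text{ for some }W\in\mathcal U_n,\text{ or }[q]\cap\textstyle\bigcup\mathcal U_n=\emptyset\}.$$
Every $q\in\mathbb P$ has some $q'\le q$ in $\mathfrak D_n^*$. If $[q]\cap\bigcup\mathcal U_n=\emptyset$ take $q'=q$; otherwise some $W\in\mathcal U_n$ meets $[q]$, and Lemma 11 applied to the open set $[q]\cap W$ gives $q'$.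

**Step 2 (the task).** This step finds a level $\delta$ and a task that collects countably many decisions, enough to catch a fusion node. By (E3) let $M\prec H(\theta)$ be countable, containing the whole construction, $(\mathcal U_n)_n$ and $(U_0,K_0)$, with $\delta:=M\cap\omega_1\in A$. Then $\mathcal B\subseteq M$ by (E2); each $\delta_n<\delta$ is in $M$; and $\operatorname{lev}K<\delta$ whenever $(U,K)\in\mathbb P\cap M$. So $\mathbb P\cap M$ is a countable subset of $\mathbb P_{<\delta}$, and we have a $\delta$-task $\tau=(\mathfrak D_n)_n$ with
$$\mathfrak D_0=\{q\in\mathbb P\cap M:q\le(U_0,K_0)\},\qquad\mathfrak D_{n+1}=\mathfrak D_n^*\cap M.$$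

**Step 3 (the task is good).** This step shows that a fusion node for $\tau$ was really added.

**Lemma 12.** $|R_\tau|=\mathfrak c$.

Proof. Say that $q=(U,K)\in\mathbb P\cap M$ *has word* $v$ if $w_\delta(K,z)=v$ for all $z\in U\cap C_K$. By (W2) every $q\in\mathbb P\cap M$ can be shrunk to have a word, and the shrunk pair is still in $M$ because $\mathcal B\subseteq M$. If $q$ has word $v$, $q'\le q$ is in $\mathbb P\cap M$ and $q'$ has a word, then that word extends $v$, by (W1). There are two tools.

* (T1) Meeting the task. If $q\in\mathbb P\cap M$ has word $v$, $q\le(U_0,K_0)$ and $m\in\omega$, then there is $q'\le q$ in $\mathbb P\cap M$ below an element of $\mathfrak D_m$ and having a word, which extends $v$. For $m=0$ take $q'=q\in\mathfrak D_0$. For $m\ge1$, Step 1 and (E1) give an element of $\mathfrak D_{m-1}^*\cap M=\mathfrak D_m$ below $q$. Shrink it to have a word.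
* (T2) Writing letters. If $q=(U,K)\in\mathbb P\cap M$ has word $v$ and $u\supseteq v$ is a finite $0$-$1$ word, then there is $q'\le q$ in $\mathbb P\cap M$ with word $u$. It suffices to add one letter $i$. If $|v|=k$, then $\operatorname{lev}K<\delta_k$. Let $K'=(K,\delta_k,i,U)$; this is a child node, and it is in $M$ because $K,\delta_k,i,U\in M$. Let $q'=(U,K')\le q$. As $\delta_k=\operatorname{lev}K'<\delta_{k+1}$, words of $K'$ have length $k+1$. The first $k$ letters are $v$ by (W1). Since $p_{K'}(z)=p_K^+(z)$ has only levels $<\delta_k$, the node $K'$ itself defines the letter with index $k$, which is its label $i$. So $q'$ has word $v^\frown i$.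

A code must be spelled by all points of the future perfect set simultaneously, so we keep all words at one stage equal. For $t\in2^{<\omega}$ with $|t|=n$ we construct a finite word $v_t$ and pairs $(U_\sigma^t,K_\sigma^t)\in\mathbb P\cap M$ for $\sigma\in2^n$, all below $(U_0,K_0)$ and all having the same word $v_t$. For $t=\emptyset$ take $K^\emptyset_\emptyset=K_0$ and $U^\emptyset_\emptyset\subseteq U_0$ so small that the pair has a word, called $v_\emptyset$.

Let the system for $t$ be given and let $j\in\{0,1\}$.

First, split. For each $\sigma\in2^n$ the set $U^t_\sigma\cap C_{K^t_\sigma}$ is nonempty and open in a perfect set, so it has two different points. Hence there are disjoint clopen $U_{\sigma0},U_{\sigma1}\subseteq U^t_\sigma$ of diameter $\le2^{-(n+1)}$ that meet $C_{K^t_\sigma}$. This gives $2^{n+1}$ pairs $(U_{\sigma0},K_\sigma^t)$, $(U_{\sigma1},K_\sigma^t)$ with word $v_t$.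

Second, write $j$. By (T2) extend all these pairs to have the word $u_0:=v_t^\frown j$.

Third, meet the task. List the indices in $2^{n+1}$ as $\rho_1,\dots,\rho_N$, $N=2^{n+1}$. For $l=1,\dots,N$ in turn, extend the pair at $\rho_l$ first to have word $u_{l-1}$ by (T2), and then by (T1) to a pair below an element of $\mathfrak D_n$ with some word $u_l\supseteq u_{l-1}$.

Fourth, equalize. Choose $v_{t^\frown j}\supseteq u_N$ of length $\ge n+2$ and extend all $2^{n+1}$ pairs to have word $v_{t^\frown j}$ by (T2). These are the pairs for $t^\frown j$. Their nodes have level $\ge\delta_{n+1}$, because their words have length $\ge n+2$.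

For $x\in2^\omega$ put $(U_\sigma,K_\sigma)=(U_\sigma^{x|n},K_\sigma^{x|n})$ for $|\sigma|=n$. This is a $\tau$-scheme with code $r^x=\bigcup_nv_{x|n}$. (S1) holds by the splitting, since all later extensions go down in $\le$ (and $\operatorname{diam}U_\emptyset\le1$). (S2) holds by the third part and (S3) by the fourth. (S4) holds because each pair at stage $n$ has the word $v_{x|n}$. If $x\neq x'$ first differ after a common $t$, then $v_{t^\frown0}\supseteq v_t^\frown0$ and $v_{t^\frown1}\supseteq v_t^\frown1$ give $r^x\ne r^{x'}$. Hence $|R_\tau|=\mathfrak c$. $\square$

**Step 4 (the caught open set).** This step applies the argument of Lemma 5 to the open set of the fusion node. By Lemma 12 the task $\tau$ is good. So there is a fusion node $K_\tau\in S_\delta$, given by some $\tau$-scheme $(U_\sigma,K_\sigma)_\sigma$. Let $G=[2^\omega,K_\tau]$, a nonempty open set. Let $(z,p)\in G$ and let $x$ be the branch belonging to $z\in C_{K_\tau}$. For every $n$ we have $K_{x|n}\in p_{K_\tau}(z)\subseteq p$ and $z\in U_{x|n}$, so $(z,p)\in[U_{x|n},K_{x|n}]$. By (S2):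

* (a) $(z,p)\in[U_0,K_0]\subseteq O$, using $\mathfrak D_0$;
* (b) for every $n$ there is $q\in\mathfrak D_n^*\cap M$ with $(z,p)\in[q]$, using $\mathfrak D_{n+1}$.

The sets $[q]$ in (b) are not contained in $G$. Indeed let $q=(U,K)\in\mathbb P\cap M$, so $\operatorname{lev}K<\delta$. For $z'\in U\cap C_K$ the point $(z',p_K^+(z'))\in[q]$ contains only nodes of level $<\delta$, so it does not contain $K_\tau$ and is not in $G$. By (b) and the definition of $\mathfrak D_n^*$, the set $G$ therefore satisfies the hypothesis of Lemma 5 for each $\mathcal U_n$, with $H=[q]$. So no member of $\bigcup_n\mathcal U_n$ is contained in $G$. But by (a), $G$ is a nonempty open subset of $O$, and $\bigcup_n\mathcal U_n$ is a $\pi$-base of $O$. This is a contradiction.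

Hence no nonempty open subset of $X$ has a $\sigma$-disjoint $\pi$-base, and by Lemma 4 none has a dense metrizable subspace; in particular $X$ itself has none. The remaining assertions of Theorem 1 are Lemma 10. $\blacksquare$
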